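
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Union and composition of binary relations\\ without finite representations}


\begin{abstract}
A signature $\tau$ of operations on binary relations has the finite
representation property if every finite algebra of binary relations in this
signature is isomorphic to one over a finite base. A conjecture says that a
subsignature of the relation-algebra signature has this property if and only if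
it contains neither both complement and composition nor both intersection and
composition. We disprove it: union and composition together already destroy the
property. The counterexample is a single finite structure, closed also under
converse and containing the constants $0$, $1$, $1'$. Together with the cases of
intersection and complement, which we also prove, this shows that a signature
with composition fails the property as soon as it contains one of union,
intersection and complement. We also show that the property holds for all
signatures without composition, and for composition together with any of the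
three constants. This decides $248$ of the $256$ subsignatures.
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

Let $\tau$ be a signature of predicates, constants and operations, each
having a concrete meaning for binary relations. A $\tau$-structure is
\emph{proper} if there is a set $X$, its \emph{base}, such that its elements are
binary relations over $X$, it is closed under the operations of $\tau$, and the
symbols of $\tau$ have their concrete meaning over $X$. The class $R(\tau)$
consists of all structures isomorphic to proper ones. A \emph{representation} of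
a structure in $R(\tau)$ is an isomorphism onto a proper structure; it is
\emph{finite} if the base of that proper structure is finite. The signature
$\tau$ has the \emph{finite representation property} (FRP) if every finite
structure in $R(\tau)$ has a finite representation. In that case the
membership of a finite structure in $R(\tau)$ is always witnessed by a finite
object.

We consider subsignatures of the relation-algebra signature
\[
RA=\{0,1,+,\cdot,-,1',\smile,;\}.
\]
Over a base $X$ the constants are $0=\emptyset$, $1=X\times X$ and
$1'=\mathrm{Id}_X=\{(x,x):x\in X\}$; the operations $+$, $\cdot$ and $-$ are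
union, intersection and complement relative to $X\times X$; and
\[
S^\smile=\{(y,x):(x,y)\in S\},\qquad
S;T=\{(x,z):\exists y\,((x,y)\in S,\ (y,z)\in T)\}.
\]
Thus composition is read from left to right. We use the same symbols for
elements of abstract structures.

\subsection{What one would guess}

Composition is the only operation of $RA$ whose definition asks for a new point.
Without it, finite representations are easy to find: two different relations
differ at some pair, and restricting all relations to a finite set containing
the coordinates of enough such pairs respects all other operations.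

Composition alone is harmless too. If $S$ is a finite semigroup and $S^1$ is $S$
with an identity adjoined, then $a\mapsto\{(m,ma):m\in S^1\}$ is injective
and turns products into compositions of relations over the finite set~$S^1$.

With more operations finiteness can fail. The usual order of $\mathbb Q$
satisfies ${<};{<}={<}$. Over a finite base, a long walk in the image of $<$ must
repeat a point, and since this image is transitive it contains a pair $(x,x)$. If
the signature can say that $<$ is disjoint from equality, then one expects that no
finite representation exists. Intersection can say so directly, and complement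
can say something similar. Union seems unable to: it expresses that a relation is
contained in others, but not that two relations are disjoint. The following
statement fits this picture.

\begin{conjecture}[\cite{drs}]
A signature $\tau\subseteq RA$ has the FRP if and only if
$\{-,;\}\not\subseteq\tau\not\supseteq\{\cdot,;\}$.
\end{conjecture}

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a finite proper $\{0,1,+,1',\smile,;\}$-structure $\mathcal S$ such that
for every $\tau$ with $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$ the
$\tau$-reduct of $\mathcal S$, which lies in $R(\tau)$, has no finite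
representation. So no such $\tau$ has the FRP, although no such $\tau$ contains
$\cdot$ or~$-$. In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $\tau\subseteq RA$.
\begin{enumerate}
\item[\textup{(1)}] If $;\notin\tau$, then $\tau$ has the FRP.
\item[\textup{(2)}] If $;\in\tau$ and $\tau\cap\{+,\cdot,-\}\ne\emptyset$, then
$\tau$ does not have the FRP.
\item[\textup{(3)}] If $;\in\tau\subseteq\{0,1,1',;\}$, then $\tau$ has the FRP.
\end{enumerate}
\end{theorem}

The three parts cover $128$, $7\cdot 16=112$ and $8$ subsets of $RA$, hence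
$248$ of the $256$. We do not settle the other eight, those with
$\{\smile,;\}\subseteq\tau\subseteq\{0,1,1',\smile,;\}$. Part (2) contains the
``only if'' direction of the conjecture, which is therefore true; the ``if''
direction fails.

Section~\ref{sec:loops} treats intersection and complement by means of the
rational order. Section~\ref{sec:toy} shows, on an infinite structure, how union
and composition can force infinitely many points.
Section~\ref{sec:structure} makes the structure finite, and
Section~\ref{sec:proof} proves Theorem~\ref{thm:main} and
Theorem~\ref{thm:all}(2). The positive results are in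
Section~\ref{sec:positive}.

\section{Loops, and the rational order}\label{sec:loops}

If $\theta$ maps elements of a structure to relations over a set $B$, we write
$f(u,v)$ for $(u,v)\in f^\theta$. If $\theta$ preserves composition, then a walk
$u_0,\dots,u_n$ with $n\ge1$ and $f_i(u_{i-1},u_i)$ for $1\le i\le n$ gives
$(f_1;\cdots;f_n)(u_0,u_n)$. In structures of relations $f\le g$ means
$f\subseteq g$, that is, $f+g=g$. If $\theta$ preserves $+$, then $f\le g$
implies $f^\theta\subseteq g^\theta$, and $f\le g+h$ implies
$f^\theta\subseteq g^\theta\cup h^\theta$.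

We write $0$ for the empty relation as an element of a structure, whether or
not the symbol $0$ is in the signature. If it is not, a representation need
not map it to $\emptyset$. For instance, adding to every relation a loop $(q,q)$
at one new point $q$ preserves $+$ and $;$ and makes $\{(q,q)\}$ the image of
$\emptyset$. The next lemma finds a loop that is not of this spurious kind.

\begin{lemma}[Loop Lemma]\label{lem:loop}
Let $\mathcal T$ be a set of binary relations over some base that is closed under
$;$ and contains $0=\emptyset$. Let $\theta$ map $\mathcal T$ to relations over a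
finite set $B$ so that $(f;g)^\theta=f^\theta;g^\theta$ for all
$f,g\in\mathcal T$. If $f\in\mathcal T$ satisfies $f;f=f$ and
$f^\theta\not\subseteq 0^\theta$, then there is $x\in B$ with
$(x,x)\in f^\theta\setminus 0^\theta$.
\end{lemma}

\begin{proof}
Take $(w,z)\in f^\theta\setminus 0^\theta$ and put $n=|B|\ge1$. Since $f$ is the
$n$-fold product $f;\cdots;f$, there is a walk $w=w_0,w_1,\dots,w_n=z$ all of
whose steps lie in $f^\theta$. It has $n+1$ entries, so $w_i=w_j$ for some
$i<j$; call this point $x$. The part of the walk from $w_i$ to $w_j$ gives
$f(x,x)$. The part before $w_i$ gives $f(w,x)$ if $i\ge1$, and if $i=0$ then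
$w=x$ and again $f(w,x)$. In the same way $f(x,z)$. If $0(x,x)$ held, then
$(w,z)\in(f;0;f)^\theta=0^\theta$, contrary to the choice of $(w,z)$.
\end{proof}

Finiteness of $B$ is needed: for the order of $\mathbb Q$ represented by itself
there is no loop in~$<$. We use the point $x$ as follows.
\begin{equation}\label{eq:dagger}
\parbox{0.82\textwidth}{If $\theta$ preserves $;$, if $0(x,x)$ fails and
$f_1;\cdots;f_n=0$, then there is no closed walk from $x$ to $x$ with successive
labels $f_1,\dots,f_n$.}
\end{equation}
Indeed, such a walk would give $(x,x)\in(f_1;\cdots;f_n)^\theta=0^\theta$.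

\begin{proposition}\label{prop:point}
If $\{\cdot,;\}\subseteq\tau\subseteq RA$ or $\{-,;\}\subseteq\tau\subseteq RA$,
then $\tau$ does not have the FRP.
\end{proposition}

\begin{proof}
Let $\mathfrak P$ consist of the eight unions of the relations $=$, $<$, $>$ over
$\mathbb Q$. Since $\mathbb Q$ is dense and has no endpoints,
${<};{<}={<}$, ${>};{>}={>}$ and ${<};{>}={>};{<}=1$. So $\mathfrak P$ is a
finite proper $RA$-structure, and its $\tau$-reduct lies in $R(\tau)$. Suppose
$\theta$ is a representation of this reduct over a finite base $B$. As
$\theta$ is injective and $|\mathfrak P|>1$, we have $B\ne\emptyset$.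

\emph{Case $\{\cdot,;\}\subseteq\tau$.} From $0\cdot{<}=0\ne{<}$ and injectivity
we get $0^\theta\subsetneq{<}^\theta$. By the Loop Lemma there is $w$ with
$(w,w)\in{<}^\theta\setminus 0^\theta$. The image of $1'$ need not be the
identity of $B$ when $1'\notin\tau$, so we have to work with a second point. Since
${<};1'={<}$, there is $v$ with $(w,v)\in{<}^\theta$ and $(v,w)\in 1'^\theta$.
Then $(v,w)\in(1';{<})^\theta={<}^\theta$, because $(w,w)\in{<}^\theta$. Hence
$(v,w)\in(1'\cdot{<})^\theta=0^\theta$, and
$(w,w)\in({<};0)^\theta=0^\theta$, a contradiction.

\emph{Case $\{-,;\}\subseteq\tau$.} The idea is that the images of $<$ and of its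
complement are both transitive. This makes the sets of successors under the image
of $<$ a chain, and a smallest successor set turns out to be impossible.

We first show $1^\theta=B\times B$. Let
$Z=0^\theta$. Since $1=-0$, the relation $1^\theta$ is the complement of $Z$ in
$B\times B$. From $0;0=0;1=0$ we get $Z;(B\times B)=Z$, and from $0;0=1;0=0$ we
get $(B\times B);Z=Z$. If $Z\ne\emptyset$, it follows that
$Z=(B\times B);Z;(B\times B)=B\times B$; then $1^\theta=\emptyset$ and
$Z=(1;0)^\theta=\emptyset$, a contradiction. So $Z=\emptyset$ and
$1^\theta=B\times B$.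

Write $\ge$ for $-{<}$. Let $N={<}^\theta$ and $M={\ge}^\theta$, which is the
complement of $N$ in $B\times B$. From ${<};{<}={<}$, ${\ge};{\ge}={\ge}$ and
${<};{\ge}=1$ we see that $N$ and $M$ are transitive and $N;M=B\times B$. Put
$V(u)=\{w:(u,w)\in N\}$.

The sets $V(u)$ form a chain under inclusion. Otherwise there are $u,v$ with
$w\in V(u)\setminus V(v)$ and $w'\in V(v)\setminus V(u)$. If $(w,w')\in N$, then
$(u,w)\in N$ gives $(u,w')\in N$, which is false. So $(w,w')\in M$, and
$(v,w)\in M$ gives $(v,w')\in M$, which is false as well.

Since $B$ is finite and nonempty, there is $u$ with $V(u)\subseteq V(y)$ for all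
$y\in B$. From $(u,u)\in N;M$ we get some $v\in V(u)$. From $(u,v)\in N;M$ we get
some $w$ with $(w,v)\in M$. But $v\in V(u)\subseteq V(w)$ says $(w,v)\in N$, a
contradiction.
\end{proof}

\section{Forcing infinitely many points with union}\label{sec:toy}

How can union replace intersection and complement? At a point $x$ as in
\eqref{eq:dagger}, a product equal to $0$ forbids certain closed walks through
$x$. If $f\le g+h$ and $f(u,v)$, then $g(u,v)$ or $h(u,v)$; when the second
alternative would complete a forbidden walk, the first must hold. So union and
zero products together allow us to exclude a case and keep the other one.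

The following infinite structure shows the mechanism. Its points other than $*$
are the natural numbers, and the proof builds points $y_0,y_1,\dots$ that imitate
them and must be pairwise distinct.
Let $\mathbb N=\{0,1,2,\dots\}$. Over the base $\{*\}\cup\mathbb N$, where
$*\notin\mathbb N$, put
\begin{gather*}
e=\{(*,*)\},\quad a=\{*\}\times\{0\},\quad a'=\{0\}\times\{*\},\quad
p=\{*\}\times\{k\ge1\},\quad p'=\{k\ge1\}\times\{*\},\\
s=\{(k+1,k):k\in\mathbb N\},\qquad t=\{(k,k+1):k\in\mathbb N\},\\
\bar t=\{(k,l)\in\mathbb N^2:l\ne k+1\},\qquad
D=\{(k,l)\in\mathbb N^2:k\ne l\}.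
\end{gather*}

\begin{proposition}\label{prop:toy}
Let $\mathcal T$ be a set of relations over $\{*\}\cup\mathbb N$ that is closed
under $+$ and $;$ and contains $0$ and the nine relations above. There is no map
$\theta$ from $\mathcal T$ to relations over a finite set that preserves $+$ and
$;$ and satisfies $e^\theta\not\subseteq0^\theta$.
\end{proposition}

The last condition holds for every injective $\theta$ that preserves $+$, because
$0\le e\ne0$.

\begin{proof}
Suppose $\theta$ is such a map, with finite base $B$. As $e;e=e$, the Loop Lemma
gives $x\in B$ such that $e(x,x)$ holds and $0(x,x)$ fails.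

\emph{The chain.} Let $c_0=a$, $c_0'=a'$, and $c_k=p$, $c_k'=p'$ for $k\ge1$.
We construct $y_0,y_1,\dots\in B$ with $c_k(x,y_k)$, $c_k'(y_k,x)$ and
$s(y_{k+1},y_k)$ for all $k\ge0$. From $e=a;a'$ we get $y_0$ with $a(x,y_0)$ and
$a'(y_0,x)$. Suppose $c_k(x,y_k)$ and $c_k'(y_k,x)$. We have
$p;s=\{*\}\times\mathbb N\ge c_k$,
so there is $y_{k+1}$ with $p(x,y_{k+1})$ and $s(y_{k+1},y_k)$. As
$s;a'=\{1\}\times\{*\}$ and $s;p'=\{k\ge2\}\times\{*\}$ lie below $p'$, we
get $p'(y_{k+1},x)$.

\emph{$D(y_k,y_k)$ fails and $t(y_k,y_{k+1})$ holds.} Since $a;D;a'=0$,
$D(y_0,y_0)$ fails by \eqref{eq:dagger}. Suppose $D(y_k,y_k)$ fails. The pair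
$(y_k,y_{k+1})$ lies in
$(c_k';c_{k+1})^\theta\subseteq t^\theta\cup\bar t^{\,\theta}$, because
$t+\bar t=\mathbb N\times\mathbb N$. If $\bar t(y_k,y_{k+1})$, then
$s(y_{k+1},y_k)$ and $\bar t;s=D$ give $D(y_k,y_k)$, a contradiction. So
$t(y_k,y_{k+1})$. If $D(y_{k+1},y_{k+1})$ held, then $t;D;s=D$ would give
$D(y_k,y_k)$. So $D(y_{k+1},y_{k+1})$ fails.

\emph{$D(y_k,y_l)$ holds for $k<l$.} For $k=0$ this follows from
$a';p=\{0\}\times\{l\ge1\}\le D$. If $D(y_k,y_l)$, then $s(y_{k+1},y_k)$,
$t(y_l,y_{l+1})$ and $s;D;t\le D$ give $D(y_{k+1},y_{l+1})$. Induct on $k$.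

So for $k<l$ the relation $D(y_k,y_l)$ holds while $D(y_k,y_k)$ fails. Hence the
points $y_k$ are pairwise distinct, contrary to the finiteness of~$B$.
\end{proof}

This does not decide the FRP for $\{+,;\}$, because $\mathcal T$ is infinite: the
powers $s$, $s;s$, $s;s;s$, \dots\ are all different. The task is to keep the
argument and lose the powers.

\section{A finite structure}\label{sec:structure}

\subsection{Splitting a number into two coordinates}

We replace the number $k$ by the pair $(k,k-1)$, a point of the plane
$Y=\mathbb Z\times\mathbb Z$, and let $s$ consist of the pairs $(v,u)$ such that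
the \emph{second} coordinate of $v$ equals the \emph{first} coordinate of $u$.
Then $s$ leads from $(k+1,k)$ to $(k,k-1)$, as it should; see
Figure~\ref{fig:stairs}. But if the whole plane is kept as base, the composition
$s;s$ contains all pairs of points of the plane: the middle
point has to meet one condition on each of its coordinates, and these are
independent. So the powers of $s$ collapse. (On the line $\{(k,k-1)\}$ alone, $s$
would again be a successor relation with infinitely many powers.)

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dotted,thick] (-0.8,-0.8) -- (2.8,2.8) node[above right] {$u_2=u_1$};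
\draw[->,thick] (3,2) -- (2,2) -- (2,1.08);
\draw[->,thick] (2,1) -- (1,1) -- (1,0.08);
\draw[->,thick] (1,0) -- (0,0) -- (0,-0.92);
\fill (3,2) circle (2pt) node[right] {$(3,2)$};
\fill (2,1) circle (2pt) node[right] {$(2,1)$};
\fill (1,0) circle (2pt) node[right] {$(1,0)$};
\fill (0,-1) circle (2pt) node[right] {$(0,-1)$};
\end{tikzpicture}
\caption{The points $(k,k-1)$, $0\le k\le 3$, in the plane of pairs $(u_1,u_2)$.
Each arrow goes horizontally to the diagonal and then vertically, so it joins a
point to one whose first coordinate equals the second coordinate of the starting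
point.}
\label{fig:stairs}
\end{figure}

There is a price. Inequality of numbers splits into two relations,
$u_1\ne v_1$ and $u_2\ne v_2$, and each shift along the chain turns one into the
other. To turn it back we need the equation $u_2=u_1-1$, which holds on the chain
$\{(k,k-1):k\ge0\}$ but not on the whole plane. The points off the chain will form
a set $J$. A relation $K$ will record
the pairs that involve $J$, and zero products will ensure that $K$ never holds
between the points we construct.

\subsection{The comparison relations}

Write $u=(u_1,u_2)$ for $u\in Y$. Let $X=\{*\}\cup Y$ with $*\notin Y$. For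
$i,j\in\{1,2\}$ define the comparison relations
\[
E_{ij}=\{(u,v)\in Y^2:u_i=v_j\},\qquad D_{ij}=\{(u,v)\in Y^2:u_i\ne v_j\}.
\]
Put $U=Y\times Y$ and
$T_0=\{E_{ij},D_{ij}:i,j\in\{1,2\}\}\cup\{U,\mathrm{Id}_Y\}$.

\begin{lemma}\label{lem:T0}
$T_0$ is closed under converse and composition. For $i,j,l\in\{1,2\}$,
\begin{equation}\label{eq:comp}
E_{ij};E_{jl}=E_{il},\qquad E_{ij};D_{jl}=D_{il}=D_{ij};E_{jl},\qquad
D_{ij};D_{jl}=U.
\end{equation}
\end{lemma}

\begin{proof}
We have $E_{ij}^\smile=E_{ji}$ and $D_{ij}^\smile=D_{ji}$, while $U$ and
$\mathrm{Id}_Y$ are symmetric. In a composition of two comparison relations let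
$w$ be the middle point. If the first relation restricts $w_j$ and the second
restricts $w_k$ with $k\ne j$, then both conditions can be met because the
coordinates of $w$ are independent, and the composition is $U$. If both restrict
$w_j$, the first two formulas in \eqref{eq:comp} are immediate, and
$D_{ij};D_{jl}=U$ since $w_j$ can be chosen outside $\{u_i,v_l\}$. Every
member of $T_0$ has domain and range $Y$, so composing it with $U$ on either side
gives $U$. Composing with $\mathrm{Id}_Y$ changes nothing.
\end{proof}

\subsection{The sets}

Put
\[
A=\{(0,-1)\},\qquad P=\{(k,k-1):k\ge1\},\qquad J=Y\setminus(A\cup P).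
\]
For a relation $f$ and a set $W$ let $f[W]=\{v:\exists u\in W,\ (u,v)\in f\}$. We
need a finite family of subsets of $Y$ that contains $A$, $P$, $J$ and is closed
under $W\mapsto t[W]$ for $t\in T_0$. Such an image depends, apart from the
trivial cases $U$ and $\mathrm{Id}_Y$, only on a projection of $W$. The two
projections of $A$ are $\{0\}$ and $\{-1\}$, and those of $P$ are $\{m\ge1\}$ and
$\{m\ge0\}$. So let $\mathcal N$ be the set of the $16$ unions of the blocks
\[
\{m\le-2\},\quad\{-1\},\quad\{0\},\quad\{m\ge1\}
\]
of $\mathbb Z$; it is closed under union and complement. For $N\in\mathcal N$ let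
$C_j(N)=\{v\in Y:v_j\in N\}$. Let $\mathcal F$ be the family of all unions of
members of the finite set
$\{A,P,J\}\cup\{C_j(N):N\in\mathcal N,\ j\in\{1,2\}\}$. It is finite, closed under
union, and contains $\emptyset$ and~$Y$.

\begin{lemma}\label{lem:F}
If $W\in\mathcal F$ and $t\in T_0$, then $t[W]\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $W_i$ be the $i$-th projection of $W$. We first check $W_i\in\mathcal N$.
Projections commute with unions, so it suffices to consider the generating sets.
For $A$ and $P$ see above. Both projections of $J$ are $\mathbb Z$, because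
$(m,m)\in J$ for all $m$. One projection of $C_j(N)$ is $N$ and the other is
$\mathbb Z$, or $\emptyset$ if $N=\emptyset$.

Now $E_{ij}[W]=C_j(W_i)\in\mathcal F$. Further, $D_{ij}[W]$ is $\emptyset$ if
$W=\emptyset$; it is $C_j(\mathbb Z\setminus\{c\})$ if $W_i=\{c\}$, and
$\mathbb Z\setminus\{c\}\in\mathcal N$ since $\{c\}=W_i\in\mathcal N$ and
$\mathcal N$ is closed under
complement; it is $Y$ if $W_i$ has at least two elements. Finally
$\mathrm{Id}_Y[W]=W$, and $U[W]$ is $Y$ or $\emptyset$.
\end{proof}

\subsection{The structure}

Compositions that pass through $*$ are rectangles, so we add rectangles with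
sides from our family of sets. Let $\mathcal F^*=\mathcal F\cup\{\{*\}\}$, and let
$\mathcal S$ be the set of all unions of members of
\[
T_0\cup\{Q\times R:Q,R\in\mathcal F^*\},
\]
the empty union included.

\begin{proposition}\label{prop:closed}
$\mathcal S$ is a finite proper $\{0,1,+,1',\smile,;\}$-structure with base $X$.
\end{proposition}

\begin{proof}
The generating set is finite, so $\mathcal S$ is finite; it is closed under
union by definition. It contains $\emptyset$,
$\mathrm{Id}_X=\mathrm{Id}_Y\cup(\{*\}\times\{*\})$ and $X\times X$, the union of
the four rectangles with sides in $\{Y,\{*\}\}$. It is closed under converse,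
because $T_0$ is and $(Q\times R)^\smile=R\times Q$.

Composition distributes over unions, so it suffices to compose generators. For
$t,t'\in T_0$ we have $t;t'\in T_0$ by Lemma~\ref{lem:T0}. Next,
\[
t;(Q\times R)=t^\smile[Q]\times R,\qquad (Q\times R);t=Q\times t[R].
\]
The images here are in $\mathcal F$ by Lemmas~\ref{lem:T0} and~\ref{lem:F}; the
image of $\{*\}$ is empty. Finally
$(Q\times R);(Q'\times R')$ is $Q\times R'$ if $R\cap Q'\ne\emptyset$, and
$\emptyset$ otherwise.
\end{proof}

The following elements of $\mathcal S$ take over the roles in
Section~\ref{sec:toy}; the last two are new: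
\begin{gather*}
e=\{(*,*)\},\quad a=\{*\}\times A,\quad a'=A\times\{*\},\quad
p=\{*\}\times P,\quad p'=P\times\{*\},\\
s=E_{21},\qquad j'=J\times\{*\},\qquad K=(J\times Y)\cup(Y\times J).
\end{gather*}
The relations $E_{12}$ and $D_{12}$ replace $t$ and $\bar t$, and $D_{11}$,
$D_{22}$ together replace $D$.

\begin{lemma}\label{lem:ids}
The following hold in $\mathcal S$, where $c,d$ range over $\{a,p\}$ and $c',d'$
over $\{a',p'\}$, all independently.
\begin{align}
& e;e=e=a;a',\quad 0\le e\ne 0;\label{i1}\\
& c\le p;s;\label{i2}\\
& s;c'\le p'+j',\quad p;j'=0;\label{i3}\\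
& c;K;d'=0;\label{i4}\\
& c';d\le U=E_{12}+D_{12};\label{i5}\\
& a;D_{11};a'=0;\label{i6}\\
& D_{12};s=D_{11},\quad E_{12};D_{22};s=D_{11},\quad
  s;D_{11};E_{12}=D_{22};\label{i7}\\
& D_{11}\le D_{22}+K,\quad D_{22}\le D_{11}+K;\label{i8}\\
& a';p\le D_{11}.\label{i9}
\end{align}
\end{lemma}

\begin{proof}
\eqref{i1} and \eqref{i5} are immediate. For \eqref{i2}, the second projection of
$P$ is $\{m\ge0\}$, so $s[P]=\{v:v_1\ge0\}\supseteq A\cup P$. For \eqref{i3},
\[
s;a'=\{u:u_2=0\}\times\{*\},\qquad s;p'=\{u:u_2\ge1\}\times\{*\}.
\]
Neither $\{u:u_2=0\}$ nor $\{u:u_2\ge1\}$ contains $(0,-1)$, so both are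
contained in
$Y\setminus A=P\cup J$. Moreover $p;j'=0$ because $P\cap J=\emptyset$. For
\eqref{i4}, $(A\cup P)\cap J=\emptyset$ gives $c;(J\times Y)=0$ and
$(Y\times J);d'=0$. For \eqref{i6}, $A$ has only one member, and $D_{11}$ does not
relate a point to itself. For \eqref{i7}, we use \eqref{eq:comp} and $s=E_{21}$: we
have $D_{12};E_{21}=D_{11}$, then $E_{12};D_{22};E_{21}=D_{12};E_{21}=D_{11}$, and
$E_{21};D_{11};E_{12}=D_{21};E_{12}=D_{22}$. For \eqref{i8}, let $(u,v)\in Y^2$.
If $u\in J$ or $v\in J$, then $(u,v)\in K$. Otherwise $u,v\in A\cup P$, so
$u_2=u_1-1$ and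
$v_2=v_1-1$, and $u_1\ne v_1$ is equivalent to $u_2\ne v_2$. For \eqref{i9},
$a';p=A\times P$, and the first coordinate is $0$ on $A$ and at least $1$ on~$P$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The proof follows that of Proposition~\ref{prop:toy}. Two things are new: a zero
product must remove the alternative $j'$ when the points are constructed, and
Step~1 below lets us pass between $D_{11}$ and $D_{22}$.

Let $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$. By
Proposition~\ref{prop:closed} the $\tau$-reduct of $\mathcal S$ is proper. Suppose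
$\theta$ is a representation of it over a finite base $B$. We use only that
$\theta$ is injective and preserves $+$ and $;$. Injectivity enters once: by
\eqref{i1} it gives $0^\theta\subsetneq e^\theta$. As $e;e=e$,
Lemma~\ref{lem:loop} yields $x\in B$ such that $e(x,x)$ holds and $0(x,x)$ fails.
Thus \eqref{eq:dagger} applies at~$x$.

\paragraph{The points $y_k$.}
Let $c_0=a$, $c_0'=a'$, and $c_k=p$, $c_k'=p'$ for $k\ge1$. We construct
$y_0,y_1,\dots\in B$ with
\[
c_k(x,y_k),\qquad c_k'(y_k,x),\qquad s(y_{k+1},y_k)\qquad(k\ge0).
\]
Since $e=a;a'$, there is $y_0$ with $a(x,y_0)$ and $a'(y_0,x)$. Given $y_k$,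
\eqref{i2} yields $(x,y_k)\in(p;s)^\theta$, so there is $y_{k+1}$ with
$p(x,y_{k+1})$ and $s(y_{k+1},y_k)$. By \eqref{i3},
$(y_{k+1},x)\in(s;c_k')^\theta\subseteq p'^\theta\cup j'^\theta$. If
$j'(y_{k+1},x)$ held, then together with $p(x,y_{k+1})$ it would contradict
\eqref{eq:dagger}, because $p;j'=0$. So $p'(y_{k+1},x)$.

\paragraph{Step 1. $K(y_k,y_l)$ fails for all $k,l\ge0$.}
Otherwise there is a closed walk at $x$ with labels $c_k,K,c_l'$, contrary to
\eqref{i4} and \eqref{eq:dagger}. Consequently, by \eqref{i8},
\begin{equation}\label{eq:switch}
D_{11}(y_k,y_l)\ \text{ if and only if }\ D_{22}(y_k,y_l).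
\end{equation}
This is how the equation $u_2=u_1-1$ is available at the points $y_k$.

\paragraph{Step 2. For all $k$, $D_{11}(y_k,y_k)$ fails and
$E_{12}(y_k,y_{k+1})$ holds.}
First, $D_{11}(y_0,y_0)$ fails by \eqref{i6} and \eqref{eq:dagger}. Suppose
$D_{11}(y_k,y_k)$ fails. By \eqref{i5},
\[
(y_k,y_{k+1})\in(c_k';c_{k+1})^\theta\subseteq E_{12}^\theta\cup D_{12}^\theta.
\]
If $D_{12}(y_k,y_{k+1})$, then $s(y_{k+1},y_k)$ and $D_{12};s=D_{11}$ give
$D_{11}(y_k,y_k)$, a contradiction. So $E_{12}(y_k,y_{k+1})$.

If $D_{11}(y_{k+1},y_{k+1})$ held, then $D_{22}(y_{k+1},y_{k+1})$ by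
\eqref{eq:switch}. The walk $y_k,y_{k+1},y_{k+1},y_k$ with labels
$E_{12},D_{22},s$ would give $D_{11}(y_k,y_k)$ by \eqref{i7}, a contradiction. So
$D_{11}(y_{k+1},y_{k+1})$ fails, and the induction continues.

\paragraph{Step 3. If $k<l$, then $D_{11}(y_k,y_l)$ holds.}
For $k=0$ we have $(y_0,y_l)\in(a';p)^\theta\subseteq D_{11}^\theta$ by
\eqref{i9}. Suppose $D_{11}(y_k,y_l)$. The walk $y_{k+1},y_k,y_l,y_{l+1}$ has
labels $s,D_{11},E_{12}$, the last one by Step~2. So \eqref{i7} gives
$D_{22}(y_{k+1},y_{l+1})$, and \eqref{eq:switch} gives $D_{11}(y_{k+1},y_{l+1})$.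
Induct on~$k$.

\medskip
By Steps 2 and 3, if $k<l$ then $D_{11}(y_k,y_l)$ holds and $D_{11}(y_k,y_k)$
fails. Hence $y_k\ne y_l$, and $B$ is infinite, a contradiction. In particular
$\{+,;\}$ does not have the FRP although it contains neither $\{-,;\}$ nor
$\{\cdot,;\}$. \qed

\begin{remark}
Finiteness of $B$ is used twice: to find the loop at $x$, and at the very end.
If $\smile\in\tau$, then $E_{12}(y_k,y_{k+1})$ follows at once from
$E_{12}=s^\smile$. The detour through $D_{12}$ in Step~2 is what makes $+$ and $;$
sufficient.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:all}(2)]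
If $\tau$ contains $;$ and one of
$\cdot$, $-$, apply Proposition~\ref{prop:point}. If it contains $;$ and $+$ but
neither $\cdot$ nor $-$, apply Theorem~\ref{thm:main}.
\end{proof}

\section{Signatures with finite representations}\label{sec:positive}

Every structure in $R(\tau)$ is isomorphic to a proper one, so we may start with a
proper structure $S$ with finitely many elements, over a base $X$ of any size, and
look for a representation over a finite base.

\subsection{Without composition}

\begin{proof}[Proof of Theorem~\ref{thm:all}(1)]
Let $;\notin\tau$. If $X=\emptyset$, there is nothing to prove, so let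
$X\ne\emptyset$. For any two elements
$a\ne b$ of $S$ choose a pair in their symmetric difference, and let
$X_0\subseteq X$ be a finite nonempty set containing the coordinates of all chosen
pairs. The map $a\mapsto a\cap(X_0\times X_0)$ is injective. It respects those of
$0,1,+,\cdot,-,1',\smile$ that belong to $\tau$, over the base $X_0$, where
complement is now taken in $X_0\times X_0$. So it is a finite representation.
\end{proof}

The map need not respect composition, because all middle points may lie outside
$X_0$.

\subsection{Composition and constants}

Let $;\in\tau\subseteq\{0,1,1',;\}$. The map $a\mapsto\{(m,ma)\}$ of the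
introduction sends every element to the graph of a function, so it cannot
represent $0$ by the empty relation or, on a base with at least two points, $1$
by the full relation. We
therefore let $S$ act on nonempty sets $V\subseteq X$ and relate $V$ to
\emph{all} nonempty $W\subseteq a[V]$. Then $0$ becomes empty and $1$ becomes
full, but the identity becomes the relation $W\subseteq V$, which is in general
too large for~$1'$. If $1'$ is to be the diagonal, invertible elements must be
represented by bijections, since the images of an element and its inverse compose
to the diagonal. So invertible and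
noninvertible elements are treated differently. This works because in
a finite monoid a product with a noninvertible factor is noninvertible.

\begin{proof}[Proof of Theorem~\ref{thm:all}(3)]
If $|X|\le1$, the base is already finite. Let $|X|\ge2$, and put
$S'=S\cup\{\mathrm{Id}_X\}$, a finite monoid under composition. Let $G$ be its
group of units. We write $ab$ for $a;b$. As before,
$a[V]=\{z:\exists v\in V,\ (v,z)\in a\}$; thus $(ab)[V]=b[a[V]]$.

\emph{Units are permutations of $X$.} Let $gh=hg=\mathrm{Id}_X$. Then $g$ and $h$
have domain and range $X$. Let $(x,y)\in g$. Any $(y,w)\in h$ gives $(x,w)\in gh$,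
so $w=x$; as $y$ is in the domain of $h$, we get $(y,x)\in h$. If also
$(x,y')\in g$, then $(y,y')\in hg$, so $y=y'$. If also $(x',y)\in g$, then
$(x',x)\in gh$, so $x'=x$. Hence $g$ is a permutation. We have seen that
$(x,y)\in g$ implies that $x$ is the only $w$ with $(y,w)\in h$; as every $y$ is
in the range of $g$, it follows that $h=g^{-1}$.

\emph{If $ab\in G$, then $a,b\in G$.} Put $r=b(ab)^{-1}$, so
$ar=\mathrm{Id}_X$. The map $m\mapsto rm$ on $S'$ is injective, because $arm=m$.
Since $S'$ is finite, it is surjective, and $rm=\mathrm{Id}_X$ for some $m$. Then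
$m=arm=a$, so $ra=\mathrm{Id}_X$ and $a\in G$. It follows that
$b=a^{-1}(ab)\in G$.

\emph{The base.} For any $a\ne b$ in $S'$ choose a pair in their symmetric
difference, and let $F\subseteq X$ be a finite nonempty set containing the first
coordinates of the chosen pairs. Put
\[
B=\{m[\{x\}]:m\in S',\ x\in F\}\setminus\{\emptyset\}.
\]
This set is finite and contains $\{x\}$ for every $x\in F$. If $V\in B$ and
$a\in S'$, then $a[V]\in B\cup\{\emptyset\}$, because
$a[m[\{x\}]]=(ma)[\{x\}]$ with the product taken in the order $m;a$, that is,
$a[m[\{x\}]]=(m;a)[\{x\}]$. If $a\in G$, then moreover $a[V]\in B$, since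
a permutation maps nonempty sets to nonempty sets.

\emph{The map.} For $a\in S'$ define
\[
a^\varphi=
\begin{cases}
\{(V,a[V]):V\in B\} & \text{if } a\in G,\\
\{(V,W)\in B^2:W\subseteq a[V]\} & \text{if } a\notin G.
\end{cases}
\]

\emph{Composition.} We show $a^\varphi;b^\varphi=(ab)^\varphi$.
\begin{itemize}
\item If $a,b\in G$, then $ab\in G$ and both sides are
$\{(V,b[a[V]]):V\in B\}$.
\item If $a\in G$ and $b\notin G$, then $ab\notin G$ and both sides are
$\{(V,W)\in B^2:W\subseteq b[a[V]]\}$.
\item If $a\notin G$ and $b\in G$, then $ab\notin G$. The left side consists of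
the pairs $(V,b[W])$ with $V,W\in B$ and $W\subseteq a[V]$, and
$b[W]\subseteq b[a[V]]$. Conversely, let $V,W'\in B$ and
$W'\subseteq b[a[V]]$. Then $W=b^{-1}[W']$ is in $B$ since $b^{-1}\in G$; also
$W\subseteq a[V]$ and $b[W]=W'$, since $b$ is a permutation.
\item If $a,b\notin G$, then $ab\notin G$. If $W\subseteq a[V]$ and
$W'\subseteq b[W]$, then $W'\subseteq b[a[V]]$, so the left side is contained in
the right side. Conversely, let $V,W'\in B$ and $W'\subseteq b[a[V]]$. As
$W'\ne\emptyset$, we have $a[V]\ne\emptyset$, so $W=a[V]$ is in $B$; it satisfies
$W\subseteq a[V]$ and $W'\subseteq b[W]$.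
\end{itemize}

\emph{Constants.} We have $\mathrm{Id}_X^\varphi=\mathrm{Id}_B$. If
$\emptyset\in S$, it is not a unit, and $\emptyset^\varphi=\emptyset$ because the
members of $B$ are nonempty. If $X\times X\in S$, it is not a permutation since
$|X|\ge2$, so it is not a unit; as $(X\times X)[V]=X$ for all $V\in B$, we get
$(X\times X)^\varphi=B\times B$.

\emph{Injectivity.} Let $a\ne b$ in $S'$. By symmetry we may assume that
$(x,z)\in a\setminus b$ for some $x\in F$. Then $a[\{x\}]$ contains $z$, so it
belongs to $B$, and $(\{x\},a[\{x\}])\in a^\varphi$. If this pair were in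
$b^\varphi$, then $z\in a[\{x\}]\subseteq b[\{x\}]$, whether or not $b$ is a unit,
contrary to $(x,z)\notin b$.

So the restriction of $\varphi$ to $S$ is a representation over the finite
base~$B$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{drs}
\emph{Domain Range Semigroups and Finite Representations},
\texttt{https://ramics19.lis-lab.fr/pdfs/Fri09h00/Semrl.pdf}.
\end{thebibliography}

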